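# Balanced prefixes and regular separation: linearity is undecidable for pushdown automata accepting by final state

## 1. The language $L(Y,N)$

Let $\Gamma$ be an alphabet not containing the letters $a,b,\diamond$, and let $Y,N\subseteq\Gamma^*$ be disjoint languages. Form

$$L(Y,N)=\{a^kb^l\diamond z:\ z\in\Gamma^*,\ (k=l\text{ and }z\notin Y)\ \text{or}\ (k\ne l\text{ and }z\notin N)\}.\tag{1}$$

The prefix $a^kb^l$ is a *selector*. If it is balanced ($k=l$), the word $z$ is tested against $Y$. If it is unbalanced, $z$ is tested against $N$. Write $A=\{a^nb^n:n\ge0\}$, and let $^c$ denote complement in $\Gamma^*$. Then

$$L(Y,N)=A\,\diamond\,Y^c\ \cup\ (a^*b^*\setminus A)\,\diamond\,N^c.\tag{2}$$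

Here is what the construction is for. A deterministic pushdown automaton can read the selector, find out whether it is balanced, and then run one of two deterministic tests on $z$. A *linear* grammar, which keeps only one nonterminal in play, has trouble doing both jobs. We shall prove that if $Y^c$ and $N^c$ are linear, then $L(Y,N)$ is linear exactly when some regular language $R$ satisfies
$$N\subseteq R,\qquad R\cap Y=\emptyset .\tag{3}$$
We say that such an $R$ *separates* $N$ from $Y$. So the linearity of one deterministic language expresses regular separability of two languages, and regular separability can be made to encode the halting of a machine.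

Some cases of (3) can be settled by hand.

* If $Y=\emptyset$, then $R=\Gamma^*$ separates. If $N=\emptyset$, then $R=\emptyset$ does.
* Let $\Gamma=\{c,1\}$, $N=\{c^m1^m:m\le5\}$ and $Y=\{c^j1^m:j\ne m,\ m\le5\}$. The finite set $R=N$ separates.
* Let $N=\{c^m1^m:m\ge0\}$ and $Y=\{c^j1^m:j\ne m\}$. Now $Y\cup N=c^*1^*$, so any $R$ as in (3) has $R\cap c^*1^*=N$. As $N$ is not regular, $R$ is not regular. Nothing separates.

In the third case, $a^kb^l\diamond c^j1^m$ lies in $L(Y,N)$ if and only if $(k=l\Leftrightarrow j=m)$. The whole argument is a machine-controlled version of the contrast between the second and the third case: a comparison that needs to be made only up to a bound, against one that must be made without bound.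

## 2. Linear languages, realtime automata, and the decision problem

**Definition (linear).** A context-free grammar is *linear* if every production has at most one nonterminal on its right-hand side. A language is linear if a linear grammar generates it.

For example, $A$ is generated by $S\to aSb\mid\varepsilon$. More generally, if $K$ is a regular language and $u,v$ are words, then $\bigcup_{k\ge0}u^kKv^k$ is linear: use $S\to uSv\mid T$, where $T$ generates $K$ by a right-linear grammar. Also $a^*b^*\setminus A$ is linear, being the union of $\bigcup_k a^k a^+b^k$ and $\bigcup_k a^kb^+b^k$. A *metalinear* language is a finite union of finite products of linear languages. If $Y^c$ and $N^c$ are linear, (2) shows that $L(Y,N)$ is metalinear.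

**Definition (dpda).** A deterministic pushdown store automaton (dpda) has finitely many states, a stack, and deterministic moves depending on the state, the top stack symbol and possibly the next input letter; in a given state with a given top symbol, either an $\varepsilon$-move or letter-reading moves are available, never both. It is *realtime* if it reads an input letter on every move. It accepts *by final state* if, after the input is read, it can be in a final state; it accepts *by final state and empty store* if in addition the stack must then be empty.

We shall use only a special kind of realtime dpda: a total transition function $\delta:Q\times\Sigma\times\Delta\to Q\times\Delta^*$ replaces the top stack symbol by a string, every move reads one letter, and a bottom symbol $\bot$ is never removed. As a small example, to decide whether $k=l$ on input $a^kb^l$, push a symbol for every $a$, pop one for every $b$, and record in the state whether a $b$ has met the bottom.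

The question comes from "Linearity is Polynomially Decidable for Realtime Pushdown Store Automata." The result there is that, for a realtime dpda $M$ accepting by final state and empty store, it is decidable in time polynomial in the size of $M$ whether $L(M)$ is linear. The argument does not carry over to acceptance by final state alone, or to arbitrary dpdas. The source conjectures that nevertheless "it is still decidable whether the language accepted by $M$ is linear context-free." In plain words: given a dpda, can an algorithm tell whether a linear grammar would do as well? The answer is no.

**Theorem 1.** There is no algorithm which, given a realtime dpda $M$ accepting by final state, decides whether $L(M)$ is linear context-free. A fortiori, there is none for arbitrary dpdas accepting by final state. More precisely, the halting problem for two-counter machines many-one reduces to "$L(M)$ is linear".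

**Theorem 2.**

1. Theorem 1 holds for input alphabet $\{0,1\}$, even under the promise that $L(M)$ is a finite union of products of two linear languages (in particular metalinear). Over a one-letter alphabet the question is trivial.
2. The problem is also undecidable for dpdas with $\varepsilon$-moves accepting by final state *and empty store*. Hence in the result quoted above neither "realtime" nor "empty store" can be dropped.
3. The set $\{M:L(M)\text{ linear}\}$ is $\Sigma_1$-hard and lies in $\Sigma_2$. In particular "$L(M)$ is not linear" is not semidecidable.
4. There is no recursive $f$ such that every realtime final-state dpda $M$ of size $n$ with $L(M)$ linear has a linear grammar of size $\le f(n)$.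

We use these textbook facts. Linear languages are closed under union, intersection with regular languages, concatenation with regular languages on either side, homomorphism and inverse homomorphism. By Parikh's theorem, the set of letter-count vectors of a context-free language is semilinear, that is, a finite union of sets $\{\beta+n_1\pi_1+\dots+n_s\pi_s:n_i\in\mathbb N\}$. By Ginsburg–Spanier, semilinear sets are exactly the sets definable in Presburger arithmetic. By Minsky (1967), it is undecidable whether a two-counter machine halts from given initial counters.

## 3. Why a regular selector loses all information

A natural attack is the following. Encode a run of a machine as a word $z$ of blocks. One deterministic pass with a stack can check the steps $0\to1,\ 2\to3,\dots$, because it compares disjoint pairs of neighboring blocks. It can instead check $1\to2,\ 3\to4,\dots$. It is not set up to check both, since a block popped while it is compared with its predecessor is no longer on the stack to be compared with its successor. So let a prefix announce which check is to be made: choose a regular $F\subseteq a^*b^*$ and consider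
$$F\,\diamond\,Y^c\ \cup\ (a^*b^*\setminus F)\,\diamond\,N^c ,$$
where $Y$ and $N$ are the words passing the first and the second check.

This language is deterministic as desired. But a word fails the first check when *some* pair of neighbors is wrong, and a linear grammar can guess one wrong pair and generate it from the middle; Lemma C below makes this precise. So $Y^c$ and $N^c$ are linear, and then the displayed language is *always* linear, being a union of regular languages concatenated with linear ones. A regular selector makes linearity blind to the relation between $Y$ and $N$.

With the selector $A$ in place of $F$, both factors of $A\diamond Y^c$ in (2) may be nonregular, and closure under concatenation with regular languages no longer applies. The way forward is to understand what a linear grammar can do with (1). The grammar writes its word from both ends inwards. Suppose that it has just written $\diamond$ and all of $z$ on the right, and only a few $a$'s on the left. Then what it will write in the middle depends on $z$ only through one nonterminal and a number of $a$'s; so "the middle can still be completed to a balanced selector" is a regular property of $z$. That property will be the separator.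

## 4. Linear grammars for $L(Y,N)$ are regular separators

**Lemma A.** Let $\Gamma$ be an alphabet disjoint from $\{a,b,\diamond\}$, and let $Y,N\subseteq\Gamma^*$ be disjoint.

(i) If $L(Y,N)$ is linear, then there is a regular $R\subseteq\Gamma^*$ with $N\subseteq R$ and $R\cap Y=\emptyset$.

(ii) If such an $R$ exists and $Y^c$, $N^c$ are linear, then $L(Y,N)$ is linear.

**Proof of (ii).** The purpose is to use $R$ to decide in advance which half of the test is really needed. We claim
$$L(Y,N)=A\diamond R\ \cup\ a^*b^*\diamond(R\cap N^c)\ \cup\ (a^*b^*\setminus A)\diamond R^c\ \cup\ a^*b^*\diamond(R^c\cap Y^c).\tag{4}$$
Recall that $z\in R$ implies $z\notin Y$, and $z\in R^c$ implies $z\notin N$. For "$\supseteq$": in the first term $k=l$ and $z\notin Y$; in the second, $z\notin Y$ and $z\notin N$; in the third, $k\ne l$ and $z\notin N$; in the fourth, $z\notin N$ and $z\notin Y$. For "$\subseteq$": let $a^kb^l\diamond z\in L(Y,N)$. If $k=l$ and $z\notin Y$, the word is in the first term when $z\in R$ and in the fourth when $z\notin R$. If $k\ne l$ and $z\notin N$, it is in the second term when $z\in R$ and in the third when $z\notin R$. Each term is a concatenation in which at most one factor is not regular, and that factor is linear: $A$, $R\cap N^c$, $a^*b^*\setminus A$,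 $R^c\cap Y^c$ respectively. So (4) is linear.

**Proof of (i).** Let $L=L(Y,N)$ be generated by a linear grammar.

**Step 1: a one-letter-per-step grammar.** This step makes every derivation a walk that adds one letter on the left or on the right. Note $\varepsilon\notin L$. Call $X$ nullable if $X\Rightarrow^*\varepsilon$. For each production $X'\to uXv$ with $X$ nullable and $uv\neq\varepsilon$, add $X'\to uv$; then delete all productions with right-hand side $\varepsilon$. This does not change $L$. Next, whenever $X\Rightarrow^*X'$ by productions of the form "nonterminal to nonterminal" and $X'\to\alpha$ is not of that form, add $X\to\alpha$; then delete all productions of that form. The remaining productions are $X\to uX'v$ with $uv\ne\varepsilon$ and $X\to w$ with $w\ne\varepsilon$. With new intermediate nonterminals, write the letters of $u$ one at a time on the left and then those of $v$ one at a time on the right, starting from the last; treat $w$ by writing its letters on the left. We obtain a linear grammar $G$ for $L$ with productions only of the forms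
$$X\to\sigma X',\qquad X\to X'\sigma,\qquad X\to\sigma\qquad(\sigma\text{ a terminal}).$$
Let $S$ be its start symbol and $K$ its number of nonterminals. Applications of the first two forms are called *left steps* and *right steps*.

**Step 2: the candidate $R$.** We define the property announced at the end of Section 3. For a nonterminal $X$ put
$$W_X=\{i\ge0:\ \exists k\ge0\ \ X\Rightarrow^*a^kb^{i+k}\},\qquad R=\{z\in\Gamma^*:\ \exists X\ \exists i\in W_X\ \ S\Rightarrow^*a^iX\diamond z\}.$$
So $W_X$ lists the debts $i$ of $b$'s that $X$ is able to pay exactly. As an example, take $Y=\emptyset$ and $N=\Gamma^*$, so that $L=A\diamond\Gamma^*$, with the grammar $S\to S\gamma$ ($\gamma\in\Gamma$), $S\to T\diamond$, $S\to\diamond$, $T\to aU$, $U\to Tb$, $U\to b$. Here $T\Rightarrow^*ab$ shows $0\in W_T$, and $S\Rightarrow^*T\diamond z$ for every $z$, so $R=\Gamma^*$.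

**Step 3: $R$ is regular.** We show that a finite automaton can follow the derivation. The language generated from $X$, intersected with $a^*b^*$, is context-free, so its Parikh image $P\subseteq\mathbb N^2$ is semilinear. A word of $a^*b^*$ is determined by its letter counts, so $W_X=\{i:\exists k\ (k,i+k)\in P\}$. This is Presburger definable, hence a semilinear subset of $\mathbb N$. For a single set $\{\beta+n_1\pi_1+\dots+n_s\pi_s\}$ of numbers, the language of the corresponding powers of $a$ is $a^\beta(a^{\pi_1})^*\cdots(a^{\pi_s})^*$. So $\{a^i:i\in W_X\}$ is regular; let $D_X$ be a DFA for it.

Fix $X$ and let $R_X$ be the set of all terminal words $v$ such that $S\Rightarrow^*a^iXv$ for some $i\in W_X$. A nondeterministic automaton accepts the reversals of the words of $R_X$. Its states are pairs (nonterminal, state of $D_X$), starting with $S$ and the initial state. A production $X'\to X''\sigma$ lets it read $\sigma$ and change $X'$ to $X''$; reversal is right because right steps write $v$ from its last letter to its first. A production $X'\to aX''$ is an $\varepsilon$-transition which changes $X'$ to $X''$ and advances $D_X$ on $a$. Other productions are ignored. It accepts in the pairs $(X,d)$ with $d$ accepting in $D_X$. Hence $R_X$ is regular, and so is $R=\bigcup_X\{z\in\Gamma^*:\diamond z\in R_X\}$.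

**Step 4: $R\cap Y=\emptyset$.** Membership in $R$ must produce a balanced word. Let $z\in R$, with $X$, $i\in W_X$ and $k$ as in the definitions. Then
$$S\Rightarrow^*a^iX\diamond z\Rightarrow^*a^{i+k}b^{i+k}\diamond z\in L,$$
and since the selector is balanced, $z\notin Y$.

**Step 5: $N\subseteq R$.** We show that for $z\in N$ the grammar has no other way to write long balanced selectors. Let $z\in N$. As $Y\cap N=\emptyset$, we have $z\notin Y$. So
$$a^nb^n\diamond z\in L\ \text{ for all }n,\qquad a^kb^l\diamond z\notin L\ \text{ whenever }k\ne l.\tag{5}$$
Fix $n\ge\max(1,K(|z|+2))$ and a derivation of $a^nb^n\diamond z$ in $G$. Its nonterminal sentential forms are $uXv$ with $u$ a prefix and $v$ a suffix of the word.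

**Claim.** No sentential form $uXv$ of this derivation has $|u|\ge n$ and $|v|\le|z|+1$.

Suppose there is one. Consider the derivation from $S$ up to the first form whose left part has length $n$, that is, equals $a^n$. It comes no later than $uXv$, so this part of the derivation contains exactly $n$ left steps, each writing an $a$, and at most $|z|+1$ right steps. The right steps cut the left steps into at most $|z|+2$ runs of consecutive left steps, so some run has at least $n/(|z|+2)\ge K$ steps. At least $K+1$ nonterminals are met along this run, and two of them coincide. This gives $X'\Rightarrow^+a^eX'$ with $e\ge1$, a piece of the derivation writing nothing on the right. Performing the piece twice derives $a^{n+e}b^n\diamond z$, which contradicts (5). This proves the claim.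

Now look at the step that writes $\diamond$. If it is $X\to\diamond X'$ or $X\to\diamond$, the form before it is $a^nb^nXv$ with $v$ a suffix of $z$; here $|a^nb^n|=2n\ge n$ and $|v|\le|z|$, contradicting the claim. So it is a right step $X\to X'\diamond$, and the form after it is $uX'\diamond z$ with $u$ a prefix of $a^nb^n$. Here the right part has length $|z|+1$, so the claim gives $|u|<n$. Hence $u=a^i$ with $i<n$, and $X'\Rightarrow^*a^{n-i}b^n$. Taking $k=n-i$ we have $n=i+k$, so $i\in W_{X'}$. Together with $S\Rightarrow^*a^iX'\diamond z$ this says $z\in R$. This proves Lemma A.

As a check, take the third case of Section 1, $N=\{c^m1^m\}$ and $Y=\{c^j1^m:j\neq m\}$. By (i), $L(Y,N)$ is not linear, although $Y^c$ and $N^c$ are: each is the regular set $\{c,1\}^*\setminus c^*1^*$ together with a linear language.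

## 5. Halting as iteration of a piecewise affine map

We want words $z$ that record a run, with steps simple enough to be checked in real time. It is convenient to have one number per configuration.

**Definition (instance).** An *instance* $I$ consists of $p\ge1$, a set $H\subseteq\{0,\dots,p-1\}$, integers $s_r\ge1$ and $t_r\ge0$ for each residue $r\in\{0,\dots,p-1\}\setminus H$, and $n_0\in\mathbb N$. It defines a partial function $g$ on $\mathbb N$ by
$$g(pk+r)=s_rk+t_r\quad(k\ge0,\ r\notin H),\qquad g(pk+r)\ \text{undefined for } r\in H.$$
Put $n_{i+1}=g(n_i)$ as long as this is defined. We say that $I$ *halts* if some $n_i$ has $g(n_i)$ undefined.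

A running example: $p=2$, $H=\{1\}$, $s_0=1$, $t_0=0$. Then $g(2k)=k$, and $g$ is undefined at odd numbers. With $n_0=4$ the orbit is $4,2,1$ and $I$ halts. With $n_0=0$ the orbit is $0,0,0,\dots$ and $I$ does not halt.

**Lemma B.** It is undecidable whether an instance halts. In fact, from a two-counter machine with initial counters one computes an instance which halts if and only if the machine does.

**Proof.** We pack state and counters into one number so that a step is affine on each residue class. Let the machine have states $0,\dots,Q-1$. Each nonhalting state either increments a counter and moves to a given state, or tests a counter: if it is zero, move to one given state; otherwise decrement it and move to another. Encode state $j$ with counters $\alpha,\beta$ by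
$$n=Q\mu+j,\qquad\mu=2^\alpha3^\beta.$$
Let $p=6Q$. Every $n\in\mathbb N$ is $n=6Qk+r$ with $0\le r<6Q$, and $r=Qm_0+j$ with $0\le m_0<6$, $0\le j<Q$. Then $n=Q\mu+j$ with $\mu=6k+m_0$. So $r$ determines $j$, and it determines whether $2\mid\mu$ and whether $3\mid\mu$; if $n$ is a code, these say $\alpha>0$ and $\beta>0$. Hence the instruction at $j$ replaces $\mu$ by one of $2\mu,\,3\mu,\,\mu/2,\,\mu/3,\,\mu$, the choice depending only on $r$, with divisions used only when exact, and goes to a state $j'$ depending only on $r$. The new number is, respectively,
$$12Qk+2Qm_0+j',\quad18Qk+3Qm_0+j',\quad3Qk+Q\tfrac{m_0}2+j',\quad2Qk+Q\tfrac{m_0}3+j',\quad6Qk+Qm_0+j'.$$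
In the third case $2\mid m_0$ and in the fourth $3\mid m_0$, so each is $s_rk+t_r$ with integers $s_r\ge1$ and $t_r\ge0$. These define $s_r,t_r$ for every $r$ whose $j$ is not halting (residues for which no code occurs are treated by the same formulas). Put $r\in H$ if and only if $j$ is a halting state, and let $n_0$ be the code of the initial configuration. By induction $n_i$ is the code of the configuration after $i$ steps. So $g(n_i)$ is undefined for some $i$ if and only if the machine reaches a halting state. Undecidability follows from Minsky's theorem.

## 6. Tagged histories: the languages $Y$ and $N$

Fix an instance $I$. Let $\Gamma=\{1,\#,c\}$ and $V=c^*1^{n_0}\#(1^*\#1^*\#)^*$. Each $z\in V$ is uniquely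
$$z=c^j\,1^{x_0}\#1^{x_1}\#\cdots\#1^{x_{2m}}\#,\qquad x_0=n_0,\quad j,m\ge0,\tag{6}$$
since $z$ contains $2m+1$ letters $\#$, and all its letters $c$ stand at the front. The number $j$ is a *tag*. Define
$$Y=\{z\in V:\ x_{2i+1}=g(x_{2i})\text{ for }0\le i<m,\text{ and }j\ne m\},$$
$$N=\{z\in V:\ x_{2i+2}=g(x_{2i+1})\text{ for }0\le i<m,\text{ and }j=m\},$$
where an equation $y=g(x)$ includes the statement that $g(x)$ is defined. So $Y$ checks the even-indexed steps, and $N$ checks the odd-indexed ones.

The tag has two tasks. Without it the two languages would share all true histories, and Lemma A requires disjointness; with it, $Y\cap N=\emptyset$ at once. Moreover, a true history lies in $N$ or in $Y$ according to whether $j=m$, which is the nonregular comparison of Section 1. A false history has a first wrong step, and the parity of that step shows which of $Y,N$ the word cannot belong to.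

For $p=2,\ H=\{1\},\ g(2k)=k,\ n_0=4$, the word $c\,1111\#11\#1\#$ has $j=m=1$ and both steps correct, so it is in $N$; the word $cc\,1111\#11\#1\#$ is in $Y$.

**Lemma C.** $Y^c$ and $N^c$ are linear, with linear grammars computable from $I$.

**Proof.** **Step 1: one wrong pair.** We show that $E=\{1^x\#1^y:\ y\ne g(x)\}$, which includes all $y$ when $g(x)$ is undefined, is linear. It is the union over residues $r$ of its parts with $x\equiv r\pmod p$. If $r\in H$, the part is the regular language $(1^p)^*1^r\#1^*$. Let $r\notin H$ and $x=pk+r$. If $y<t_r$, then $y\ne g(x)$; this gives the regular languages $(1^p)^*1^r\#1^y$ for the finitely many $y<t_r$. If $y\ge t_r$, write $y=t_r+s_rl+f$ with $l\geq 0$ and $0\le f<s_r$. By uniqueness of division, $y=s_rk+t_r$ if and only if $l=k$ and $f=0$. So $y\ne g(x)$ means $k>l$, or $l>k$, or $l=k$ and $f\ge1$. For each $f$ the corresponding words form $\bigcup_{i\ge0}(1^p)^i\,K\,(1^{s_r})^i$, where the regular language $K$ is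
$$1^p(1^p)^*1^r\#1^{t_r+f},\qquad 1^r\#1^{t_r+f}\,1^{s_r}(1^{s_r})^*,\qquad 1^r\#1^{t_r+f}\ (f\ge1),$$
respectively, with $i=\min(k,l)$. Such unions are linear by Section 2. There are finitely many $r$ and $f$, so $E$ is linear.

**Step 2: the tag.** We show that $J_= =\{z\in V:j=m\}$ and $J_{\ne}=\{z\in V:j\ne m\}$ are linear. The grammar
$$S\to cT\mid1^{n_0}\#,\quad T\to T_1\#,\quad T_1\to T_11\mid T_2\#,\quad T_2\to T_21\mid S$$
is linear, and one round is $S\Rightarrow^*c\,S\,1^x\#1^y\#$ with arbitrary $x,y$. So it generates exactly $J_=$. Furthermore
$$J_{\ne}=c^+J_=\ \cup\ J_=(1^*\#1^*\#)^+,$$
the two terms being the cases $j>m$ and $j<m$.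

**Step 3: assembly.** A word is outside $Y$ if it is outside $V$, or has $j=m$, or has a wrong even-indexed step; similarly for $N$. We claim
$$Y^c=V^c\cup J_=\cup\bigl(V\cap c^*(1^*\#1^*\#)^*E\#\Gamma^*\bigr),$$
$$N^c=V^c\cup J_{\ne}\cup\bigl(V\cap c^*1^*\#(1^*\#1^*\#)^*E\#\Gamma^*\bigr).$$
Let $z\in V$ be as in (6). In a factorization as in the first line, $c^*$ must take all the letters $c$, because the next factors begin with $1$ or $\#$. If $i$ pairs are taken by $(1^*\#1^*\#)^*$, the factor from $E$ is $1^{x_{2i}}\#1^{x_{2i+1}}$, and counting $\#$ gives $2i+2\le2m+1$, that is, $i<m$. Conversely each $i<m$ with $x_{2i+1}\ne g(x_{2i})$ gives such a factorization. In the second line the factor is $1^{x_{2i+1}}\#1^{x_{2i+2}}$ with $2i+3\le2m+1$, that is, $i<m$, and again conversely. All pieces are linear by the closure properties, and the grammars are computable. This proves Lemma C.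

**Lemma D.** There is a regular $R$ with $N\subseteq R$ and $R\cap Y=\emptyset$ if and only if $I$ halts.

**Proof.** **Step 1: a halting orbit gives a separator.** The separator looks for the first wrong step, which must come early. Let the orbit be $n_0,\dots,n_t$ with $g(n_t)$ undefined. For $z\in V$ let $\mathrm{err}(z)$ be the least $i<2m$ with $x_{i+1}\ne g(x_i)$, if there is one. Put
$$R=\{z\in V:\mathrm{err}(z)\text{ exists and is even}\}\ \cup\ \{z\in V:\mathrm{err}(z)\text{ does not exist},\ j=m\}.$$
If $z\in N$, all odd-indexed steps are correct, so $\mathrm{err}(z)$ is not odd; and $j=m$. Hence $z\in R$. If $z\in Y$, all even-indexed steps are correct, so $\mathrm{err}(z)$ is not even; and $j\ne m$. Hence $z\notin R$.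

It remains to see that $R$ is regular. If $\mathrm{err}(z)=i$, then $x_0,\dots,x_i$ equal $n_0,\dots,n_i$, so $i\le t$. Let $U_i=1^*\setminus\{1^{n_{i+1}}\}$ for $i<t$ and $U_t=1^*$, so that $U_i$ is the set of wrong successors of $n_i$. The first set is the union over even $i\le t$ of the regular languages
$$V\cap c^*1^{n_0}\#\cdots1^{n_i}\#\,U_i\,\#\,\Gamma^*.$$
(Words here have at least $i+2$ letters $\#$, so $i+2\le2m+1$ and indeed $i<2m$.) If $\mathrm{err}(z)$ does not exist, then $x_i=n_i$ for all $i\le2m$, hence $2m\le t$. With $j=m$ this leaves finitely many words, so the second set is finite.

**Step 2: an infinite orbit forbids a separator.** Arbitrarily long true histories force the comparison of $j$ with $m$. Suppose $I$ does not halt and a DFA with $q$ states accepts an $R$ as in (3). Take $m\ge q$ and $u=1^{n_0}\#1^{n_1}\#\cdots\#1^{n_{2m}}\#$. All steps in $u$ are correct, so $c^mu\in N\subseteq R$ and $c^{m+q!}u\in Y$. When the DFA reads only letters $c$, it is on a cycle after at most $q$ letters, and the length of the cycle is at most $q$, so it divides $q!$. Hence $c^m$ and $c^{m+q!}$ lead to the same state, and so do $c^mu$ and $c^{m+q!}u$. Then $c^{m+q!}u\in R\cap Y$, a contradiction. This proves Lemma D.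

For the running map and $n_0=4$ (so $t=2$), the construction gives
$$R=\bigl(V\cap c^*1111\#(1^*\setminus\{11\})\#\Gamma^*\bigr)\cup\bigl(V\cap c^*1111\#11\#1\#1^*\#\Gamma^*\bigr)\cup\{1111\#,\ c1111\#11\#1\#\}.$$
For $n_0=0$ one sees the obstruction directly: $c^j\#^{2m+1}$ is in $N$ if $j=m$ and in $Y$ otherwise, so a separator would meet the regular language $c^*\#(\#\#)^*$ in the nonregular set $\{c^m\#^{2m+1}:m\ge0\}$.

## 7. A realtime automaton for $L(Y,N)$

**Lemma E.** From $I$ one can construct a realtime dpda $M_I$ accepting $L(Y,N)$ by final state.

**Construction.** The stack symbols are $\bot,A,B,C_0,C,D$; initially the stack is $\bot$. The state *rej* is a rejecting sink. The state *acc* is accepting, loops on $1,\#,c$ without changing the stack, and goes to *rej* on $a,b,\diamond$. Every transition not described below goes to *rej*.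

**Phase 1: the selector.** This phase finds out whether $k=l$. All its states are nonaccepting, and $q_a$ is initial. In $q_a$, reading $a$ pushes $A$ and stays in $q_a$. In $q_a$ or $q_b$, reading $b$: if the top is $A$, pop it and go to $q_b$; if the top is $\bot$, go to $q_>$. In $q_>$, reading $b$ stays in $q_>$. On $\diamond$, push $B$ in every case; from $q_a$ or $q_b$ with top $\bot$ enter *mode $Y$*, and from $q_a$ or $q_b$ with top $A$, or from $q_>$, enter *mode $N$*. So after $a^kb^l\diamond$ the mode is $Y$ if and only if $k=l$, and inputs not beginning like a word of $a^*b^*\diamond$ are rejected.

**Phase 2: the word $z$.** This phase checks pairs of neighboring blocks and, on the same stack, compares the number of pairs with the tag. The letters $a,b,\diamond$ lead to *rej*. The state contains the mode, the state of a DFA for $V$, a status in $\{<,=,>\}$ (initially $=$), and the finite control described now. As soon as the part of $z$ read so far is not a prefix of a word of $V$, go to *acc*. Otherwise: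

* *Initial letters $c$.* Push $C_0$ if the top is $B$, and $C$ otherwise. The status becomes $<$.
* *Grouping.* In mode $N$, block $0$ (that is, $1^{n_0}\#$) is read without touching the stack. All other blocks, and in mode $Y$ all blocks, are grouped into consecutive pairs (first block, second block).
* *First block of a pair.* Count the ones modulo $p$ in the state, pushing a $D$ whenever the count wraps to $0$. At $\#$, let $r$ be the residue. If $r\in H$, enter a control state "dead", from which the next letter $1$ or $\#$ leads to *acc*. If $r\notin H$, begin the second block with $e:=t_r$ and $f:=0$.
* *Second block, letter $1$.* If $e>0$, decrease $e$ by one. If $e=0$, increase $f$ by one; if now $f=s_r$, set $f:=0$ and pop a $D$, or go to *acc* if the top is not $D$.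
* *Second block, letter $\#$.* If $e=f=0$ and the top is not $D$, the pair is *verified*: with top $C$, pop it (the status stays $<$); with top $C_0$, pop it and set the status to $=$; with top $B$, set the status to $>$ without popping. Then start a new pair. Otherwise go to *acc*.

A phase-2 state other than *acc* and *rej* is accepting *unless* the DFA for $V$ is in an accepting state **and** the status is in $\{<,>\}$ (in mode $Y$), respectively the status is $=$ (in mode $N$).

Each move reads one letter and pushes or pops at most one symbol, $\bot$ is never removed, and the control is finite because $r<p$, $e\le t_r$ and $f<s_r$. Thus $M_I$ is a realtime dpda.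

**Correctness. Step 1: pairs.** We check that exactly the correct pairs are verified. Let the blocks be $1^x\#$ and $1^y\#$ with $x=pk+r$. After the first block there are $k$ symbols $D$ on top. If $r\in H$, the first letter of the second block leads to *acc*, so the pair is not verified, and $g(x)$ is undefined. Let $r\notin H$. As long as *acc* is not entered, the number of ones read in the second block is
$$(t_r-e)+s_r\cdot(\text{number of }D\text{ popped})+f,$$
where $f>0$ or a popped $D$ is possible only once $e=0$. At $\#$ the pair is verified if and only if $e=f=0$ and all $k$ symbols $D$ have been popped; this means $y=s_rk+t_r=g(x)$. If *acc* is entered inside the block for lack of a $D$, then already $t_r+s_r(k+1)>g(x)$ ones have been read, so $y\ne g(x)$ however the block continues. A pair which is not verified is said to *fail*; failure takes $M_I$ to *acc* no later than at the last $\#$ of the pair.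

**Step 2: the status.** We show that it compares the tag with the pairs. Suppose the part of $z$ read is a prefix of a word of $V$ and no failure has occurred. Let $j$ be the number of letters $c$ read, and $d$ the number of verified pairs. Above $B$ the stack consists of $\max(j-d,0)$ counter symbols, the lowest being $C_0$ and the others $C$, followed by the symbols $D$ of an unfinished pair; and the status is $<,=,>$ according to whether $d<j$, $d=j$, $d>j$. This holds initially and is preserved by reading $c$, when $d=0$. When a pair is verified, no $D$ is left. A top $C$ means $j-d\ge2$ before, so $d+1<j$ and the status stays $<$; a top $C_0$ means $j-d=1$, and the new status is $=$; a top $B$ means $d\ge j$, and the new status is $>$. All this agrees with the instructions.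

**Step 3: acceptance.** Now read $a^kb^l\diamond z$ with $z\in\Gamma^*$. We show that $M_I$ accepts if and only if $z\notin Y$ in mode $Y$, and if and only if $z\notin N$ in mode $N$.

If $z\notin V$, then $M_I$ ends in *acc*, or in another phase-2 state in which the DFA for $V$ is not accepting; both are accepting states. This is right, since $z\notin Y\cup N$. (In particular $z=\varepsilon$ is accepted.)

Let $z\in V$ be as in (6). In mode $Y$ the completed pairs are $(x_{2i},x_{2i+1})$ for $i<m$, and the last block $x_{2m}$ is the first block of an unfinished pair; if its residue lies in $H$, the machine is in "dead", which has not yet led to *acc*. In mode $N$ the pairs are $(x_{2i+1},x_{2i+2})$ for $i<m$, and none is unfinished. In both modes there are $m$ completed pairs. If one of them fails, $M_I$ ends in *acc*, and it is right to accept, because $z\notin Y$, respectively $z\notin N$, by Step 1. If none fails, then $d=m$ at the end and the DFA for $V$ is accepting. So in mode $Y$ the machine accepts if and only if not $j\ne m$, which here means $z\notin Y$; in mode $N$ it accepts if and only if not $j=m$, which here means $z\notin N$.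

Since the mode is $Y$ exactly when $k=l$, the accepted language is $L(Y,N)$. This proves Lemma E.

Let us run $M_I$ on the running map with $n_0=4$ and the input $ab\diamond cc1111\#11\#1\#$. The mode is $Y$, and $cc$ pushes $C_0C$ with status $<$. Block $0$ pushes two $D$'s, and at $\#$ the residue is $0$, with $e=t_0=0$. As $s_0=1$, each $1$ of block $1$ pops a $D$; at $\#$ the top is $C$, the pair is verified and $C$ is popped, with status $<$. Block $2$ has residue $1\in H$, so we end in "dead", with the DFA for $V$ accepting and status $<$. The machine rejects, rightly: $z\in Y$ and $k=l$. For the selector $a$ instead of $ab$ the mode is $N$; block $0$ is skipped, the pair $(2,1)$ is verified, the status ends as $<$, and the machine accepts, rightly, since $j=2\ne1=m$ gives $z\notin N$.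

## 8. The reduction from halting

**Proof of Theorem 1.** Given a two-counter machine with initial counters, compute an instance $I$ by Lemma B and then $M_I$ by Lemma E. By Lemma C the hypothesis of Lemma A(ii) on complements holds, so both parts of Lemma A together say that $L(M_I)=L(Y,N)$ is linear if and only if a regular $R$ as in (3) exists. By Lemma D this is so if and only if $I$ halts, hence if and only if the machine halts:
$$L(M_I)\text{ is linear}\iff I\text{ halts}\iff\text{the machine halts}.\tag{7}$$
The map from machines to $M_I$ is computable, so it is a many-one reduction of the halting problem to "$L(M)$ is linear". Hence no algorithm decides linearity of $L(M)$ for realtime dpdas accepting by final state, and none does so for arbitrary dpdas accepting by final state. The conjecture is false.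

## 9. Binary inputs, empty store, arithmetical level, and grammar size

**Proof of Theorem 2, part 1.** By (2) and Lemma C, $L(M_I)$ is the union of the products of $A\diamond$ with $Y^c$ and of $(a^*b^*\setminus A)\diamond$ with $N^c$. So it is a finite union of products of two linear languages, with grammars computable from $I$. To pass to $\{0,1\}$, let $h$ code the six letters $a,b,\diamond,1,\#,c$ injectively by words of $\{0,1\}^3$. A realtime dpda for $h(L(M_I))$ stores up to two bits in its state, leaving the stack unchanged; at every third bit it simulates one move of $M_I$ on the decoded letter, or goes to a rejecting sink if the three bits are not a codeword. States with one or two bits stored are nonaccepting, and the others accept as $M_I$ does. As $h$ is injective on words, $h^{-1}(h(L))=L$. Closure under homomorphism and inverse homomorphism therefore shows that $h(L)$ is linear if and only if $L$ is. A homomorphism takes unions of products of linear languages to unions of products of linear languages, so the promise is kept. Over a one-letter alphabet every context-free language is regular, hence linear, and the answer is always yes.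

**Proof of part 2.** The idea is to let an end marker trigger the emptying of the stack. Let $\triangleleft$ be a new letter. A dpda simulates $M_I$. On $\triangleleft$ in an accepting state of $M_I$, it enters a final state in which it erases the whole stack, including $\bot$, by $\varepsilon$-moves and reads no more input. On $\triangleleft$ in a nonaccepting state, it enters a nonfinal sink and does not empty the stack. Before $\triangleleft$ the stack is not empty. So it accepts $L(M_I)\triangleleft$ by final state and empty store. If $L$ is linear, so is $L\triangleleft$, by concatenation with a regular language; if $L\triangleleft$ is linear, so is $L$, by the homomorphism that erases $\triangleleft$ and fixes all other letters. With (7), linearity is undecidable for these automata. So "realtime" cannot be dropped from the result quoted in Section 2, and by Theorem 1 "empty store" cannot be dropped either.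

**Proof of part 3.** $\Sigma_1$-hardness is the reduction (7), since the halting problem is $\Sigma_1$-hard. By (7) again, a semidecision procedure for nonlinearity would semidecide non-halting of two-counter machines. This is impossible: halting is semidecidable, so it would become decidable. For membership in $\Sigma_2$, write linearity of $L(M)$ as
$$\exists\text{ linear grammar }G\ \ \forall w:\quad w\in L(G)\Leftrightarrow w\in L(M).$$
Membership of a word in the language of a grammar or of a dpda is decidable, so the part after the quantifiers is decidable.

**Proof of part 4.** A recursive bound would leave finitely many grammars to refute. Suppose $f$ is such a function. For an instance $I$, list the linear grammars $G$ over the input alphabet of $M_I$ of size at most $f(|M_I|)$; up to renaming of nonterminals there are finitely many, and the list is computable. By the choice of $f$, the language $L(M_I)$ is linear if and only if some $G$ in the list generates it. So by (7), $I$ does not halt if and only if $L(G)\ne L(M_I)$ for every $G$ in the list. Each of these finitely many inequalities is semidecidable, by searching for a word on which the two languages differ. Hence non-halting would be semidecidable, a contradiction. This completes the proof of Theorem 2.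

**Remark.** Part 3 places the problem between $\Sigma_1$-hardness and $\Sigma_2$. The argument does not determine whether the problem for arbitrary dpdas is $\Sigma_1$-complete, $\Sigma_2$-complete, or in between; undecidability does not depend on this.
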